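\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Infinite-dimensional normed division complex algebras}


\begin{abstract}
A complex algebra, not necessarily associative, is a division algebra if it is nonzero and left and right multiplication by every nonzero element are bijective. A complete normed division complex algebra is isomorphic to $\mathbb C$. We show that completeness cannot be dropped: for every cardinal $\delta\ge 2^{\aleph_0}$ there is a commutative normed division complex algebra of dimension $\delta$. No other dimension greater than $1$ is possible. We also construct a normed division complex algebra of dimension $2^{\aleph_0}$ that has a unit of norm $1$. The examples are built by adjoining quotients freely, one layer at a time. The unit makes the second construction more delicate, because it forces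 certain quotients to be sums of infinite series.
\end{abstract}

\section{The question and the answer}

Algebras in this paper are over $\mathbb C$ and are not assumed to be associative or to have a unit. A \emph{normed algebra} is an algebra $A$ with a norm satisfying $\|xy\|\le\|x\|\,\|y\|$ for all $x,y\in A$; the norm need not be complete. For $a\in A$ we write $L_a\colon x\mapsto ax$ and $R_a\colon x\mapsto xa$. A \emph{division algebra} is a nonzero algebra in which $L_a$ and $R_a$ are bijective for every $a\ne0$. A \emph{one-sided division algebra} is a nonzero algebra in which either all $L_a$ $(a\neq 0)$ or all $R_a$ $(a\ne0)$ are bijective. A \emph{domain} is a nonzero algebra in which $uv=0$ implies $u=0$ or $v=0$. A division algebra is thus a domain in which the equations $ax=b$ and $xa=b$ with $a\neq0$ can always be solved.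

The following question is posed in \cite{NANA}: \emph{is every normed division complex algebra isomorphic to $\mathbb C$?}

There are two good reasons to expect the answer yes: it is yes for complete algebras, even for one-sided division algebras, and it is yes for associative algebras. Both facts have the same proof (Remark~\ref{rem:classical}). Given $a$ and $b\ne0$, consider the operator $T=L_b^{-1}L_a$. For every $\lambda\in\mathbb C$,
\begin{equation}\label{eq:pencil}
T-\lambda=L_b^{-1}L_{a-\lambda b},
\end{equation}
so if $T$ has a spectral value, one expects $a-\lambda b=0$ for some $\lambda$. To obtain a spectral value one needs $T$ to be bounded, that is, one needs control of $L_b^{-1}$. In the complete case the open mapping theorem gives it. In the associative case $L_b^{-1}$ is itself a multiplication operator. When neither is available, nothing bounds $L_b^{-1}$, and the answer turns out to be no. Put $\mathfrak c=2^{\aleph_0}$.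

\begin{theorem}\label{thm:A}
For every cardinal $\delta\ge\mathfrak c$ there is a normed division complex algebra of dimension $\delta$, and it can be chosen commutative.
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(i)] A one-sided division complex algebra, normed or not, of dimension greater than $1$ has dimension at least $\mathfrak c$. Hence the dimensions of normed division complex algebras are exactly $1$ and all cardinals $\delta\ge\mathfrak c$.
\item[(ii)] Let $A$ be a normed algebra with $\dim A>1$ in which all $L_a$ $(a\ne0)$ are bijective. Then every two-dimensional subspace of $A$ contains some $c\ne0$ with $L_c^{-1}$ discontinuous. In particular, if all $L_a$ $(a\neq 0)$ are bijective on a nonzero normed algebra $A$ with all $L_a^{-1}$ continuous, then $\dim A=1$. The same holds with $R$ in place of $L$.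
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:C}
There is a normed division complex algebra of dimension $\mathfrak c$ that has a unit $1$ with $\|1\|=1$.
\end{theorem}

Section~\ref{sec:constraints} proves the constraints of Theorem~\ref{thm:B}. Section~\ref{sec:hand} carries out one division by hand, and Section~\ref{sec:comm} turns this into a proof of Theorem~\ref{thm:A}. Section~\ref{sec:unit} explains what a unit changes. The remaining sections prove Theorem~\ref{thm:C}.

\section{What every example must look like}\label{sec:constraints}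

\begin{proof}[Proof of Theorem \ref{thm:B}]
Passing to the opposite algebra exchanges $L$ and $R$, so we treat $L$ only. Let all $L_a$ $(a\ne0)$ be bijective, let $a,b$ be linearly independent, and put $T=L_b^{-1}L_a$.

(i) By \eqref{eq:pencil}, $T-\lambda$ is bijective for every $\lambda\in\mathbb C$, because $a-\lambda b\ne0$. Factoring polynomials into linear factors, we see that $q(T)$ is bijective for every polynomial $q\ne0$. Fix $v\neq0$. We claim that the vectors $(T-\lambda)^{-1}v$, $\lambda\in\mathbb C$, are linearly independent. Suppose $\sum_ic_i(T-\lambda_i)^{-1}v=0$ is a finite sum with distinct $\lambda_i$ and not all $c_i$ zero. Applying $\prod_i(T-\lambda_i)$ gives $q(T)v=0$ with $q(z)=\sum_ic_i\prod_{j\ne i}(z-\lambda_j)$. Since $q(\lambda_i)=c_i\prod_{j\ne i}(\lambda_i-\lambda_j)$, we have $q\ne0$. So $q(T)$ is injective and $v=0$, a contradiction. Hence $\dim A\ge\mathfrak c$. The dimension $1$ is attained by $\mathbb C$, and the cardinals $\delta\ge\mathfrak c$ are attained by Theorem~\ref{thm:A}, whose proof does not use this one.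

(ii) Let $a,b$ span the given subspace. If $L_b^{-1}$ is discontinuous, take $c=b$. Otherwise $T$ lies in the unital normed algebra $BL(A)$ of bounded linear operators on $A$. Every element of a nonzero unital complex Banach algebra has nonempty spectrum. Applying this to $T$ in the completion of $BL(A)$, we find $\lambda$ such that $T-\lambda$ is not invertible in the completion, hence not in $BL(A)$. If $L_{a-\lambda b}^{-1}$ were continuous, then $(T-\lambda)^{-1}=L_{a-\lambda b}^{-1}L_b$ would lie in $BL(A)$. So $c=a-\lambda b$ works. The second assertion of (ii) is immediate.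
\end{proof}

\begin{remark}\label{rem:classical}
Theorem~\ref{thm:B}(ii) contains the two positive results of the introduction. Suppose all $L_a$ $(a\ne0)$ are bijective on the normed algebra $A\neq 0$; the case of $R$ is symmetric.

If $A$ is complete, each $L_a^{-1}$ is continuous by the open mapping theorem, so $\dim A=1$. If $A$ is associative and $b\ne0$, choose $e$ with $be=b$ and then $c$ with $bc=e$. From $L_bL_e=L_{be}=L_b$ we get $L_e=\mathrm{id}$, and from $L_bL_c=L_e$ we get $L_b^{-1}=L_c$, which is continuous. Again $\dim A=1$.

Finally, a one-dimensional one-sided division algebra $\mathbb Ce$ has $e^2=\gamma e$ with $\gamma\ne0$, and the linear map with $e\mapsto\gamma$ is an isomorphism onto $\mathbb C$.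
\end{remark}

\section{One division by hand}\label{sec:hand}

We now want to build a large division algebra. The natural way is to start with a domain, adjoin solutions of $ax=b$, and repeat. Each step must preserve two properties: submultiplicativity of the norm, and the absence of zero divisors. The following example shows how both can be kept.

\begin{example}\label{ex:hand}
Let $A=\mathbb C[t]$ with the norm $\|\sum u_kt^k\|=\sum|u_k|$. It is a normed algebra and a domain. We wish to solve $px=b$ with $p=1-t$ and $b=\tfrac12\cdot1$. Adjoin a new basis vector $x$ of norm $1$. No associative law has to be respected, so the products $t^kx$, $k\ge0$, are ours to choose, and the relation $px=b$ is only one condition on the two vectors $1\cdot x$ and $t\cdot x$. Let $w_1,w_2,\dots$ be further basis vectors of norm $1$ and put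
\[
1\cdot x=b+\tfrac14w_1,\qquad t^kx=\tfrac14w_k\quad(k\ge1).
\]
Then $(1-t)x=b$, and each product $t^kx$ has norm at most $\frac34$. Since the norm is an $\ell_1$-norm, bounding products of \emph{basis} vectors by $1$ is all that submultiplicativity needs.

What about zero divisors? For $u=\sum u_kt^k\in A$,
\[
ux=u_0b+\tfrac14\Big((u_1+u_0)w_1+\sum_{k\ge2}u_kw_k\Big).
\]
The vectors $w_k$ detect $u$ except for its component along $p$: if the coefficients of all $w_k$ vanish, then $u=u_0(1-t)=u_0p$. Suppose $u(v_0+\xi x)=0$ with $v_0\in A$, $\xi\in\mathbb C$, $\xi\ne0$ and $u\ne0$. Then $u=u_0p$ with $u_0\neq0$ and $pv_0+\xi b=0$, so $b\in pA$. But every element of $pA$ vanishes at $t=1$ and $b$ does not.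

Had we chosen $b=pv_0\in pA$ instead, then $p(x-v_0)=0$ would have produced a zero divisor. So \emph{new solutions may be adjoined only for elements $b$ that are linearly independent modulo $pA$}. This loses nothing: for $b\in pA$ a solution exists already, and the general case follows by linearity.
\end{example}

\section{Commutative examples}\label{sec:comm}

For a set $\Gamma$ let $\mathbb C^{(\Gamma)}$ be the vector space with basis $\Gamma$, with elements $u=\sum_{s}u_ss$ and norm $\|u\|=\sum|u_s|$; put $\operatorname{supp}u=\{s:u_s\ne0\}$. We call a commutative algebra $A=\mathbb C^{(\Gamma)}$ \emph{good} if it is a domain and $\|st\|\le1$ for all $s,t\in\Gamma$. Then $\|uv\|\le\sum|u_s||v_t|=\|u\|\|v\|$, so $A$ is a normed algebra.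

\begin{lemma}\label{lem:free}
Let $A=\mathbb C^{(\Gamma)}$ be good. There are a set $\Gamma'\supset\Gamma$ with $|\Gamma'|\le\max(|\Gamma|,\mathfrak c)$ and a good algebra $A'=\mathbb C^{(\Gamma')}$ containing $A$ as a subalgebra such that $A\subset aA'$ for every $0\ne a\in A$.
\end{lemma}

\begin{proof}
\emph{Construction.} It suffices to divide by one element of each line. Let $P\subset A$ contain exactly one nonzero element of each line of $A$. For $p\in P$ choose $\gamma=\gamma(p)\in\operatorname{supp}p$ and scale $p$ so that $p_\gamma=1$. Put $\varepsilon_p=1/(2\|p\|)$. Following Example~\ref{ex:hand}, choose a set $B_p\subset A$ of elements of norm at most $\frac12$ whose classes form a basis of $A/pA$, and take new symbols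
\[
X=\{x_{p,b}:p\in P,\ b\in B_p\}.
\]
Let $\Gamma'\supset\Gamma\sqcup X$ be obtained by recursively adjoining a new symbol $w_{s,t}=w_{t,s}$ for each unordered pair $\{s,t\}$ of elements of $\Gamma'$ ($s=t$ allowed) that is not contained in $\Gamma$; different pairs get different symbols. Call a pair $\{s,t\}$ \emph{free} if it is neither contained in $\Gamma$ nor consists of one element of $\Gamma$ and one of $X$. Define a commutative product on $\mathbb C^{(\Gamma')}$ as follows.
\begin{itemize}
\item For $s,t\in\Gamma$, $st$ is the product in $A$.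
\item For $x=x_{p,b}\in X$ and $\gamma=\gamma(p)$,
\[
sx=\varepsilon_pw_{s,x}\quad(s\in\Gamma\setminus\{\gamma\}),\qquad
\gamma x=b-\varepsilon_p\sum_{s\in\Gamma\setminus\{\gamma\}}p_sw_{s,x}.
\]
\item If $\{s,t\}$ is free, $st=w_{s,t}$.
\end{itemize}
These products have norm at most $1$: we have $\|\gamma x\|\le\frac12+\varepsilon_p\|p\|=1$, and $\varepsilon_p\le\frac12$ since $\|p\|\ge p_\gamma=1$. Moreover $|P|,|B_p|\le|A|\le\max(|\Gamma|,\mathfrak c)$, so $|\Gamma\sqcup X|\le\max(|\Gamma|,\mathfrak c)$. The countably many steps of the recursion do not exceed this bound.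

\emph{Division.} For $u\in A$ and $x=x_{p,b}$ with $\gamma=\gamma(p)$,
\begin{equation}\label{eq:ux}
ux=u_\gamma b+\varepsilon_p\sum_{s\in\Gamma\setminus\{\gamma\}}(u_s-u_\gamma p_s)\,w_{s,x}.
\end{equation}
In particular $px_{p,b}=b$. Let $0\ne a\in A$ and $b\in A$. Write $a=\zeta p$ with $p\in P$, $\zeta\in\mathbb C$, and $b=pv_0+\sum_jt_jb_j$ with $v_0\in A$, $b_j\in B_p$. Then $b=p\big(v_0+\sum_jt_jx_{p,b_j}\big)\in aA'$.

\emph{$A'$ is a domain.} Let $uv=0$ with $u,v\ne0$. Write $u=u^0+u^1$ and $v=v^0+v^1$ with $u^0,v^0\in A$ and $u^1,v^1$ supported off $\Gamma$. If $\{s,t\}$ is free, $w_{s,t}$ occurs in no product of two basis elements except $st$.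

Suppose $u^1\ne0$ and $v^1\ne0$. All pairs of elements outside $\Gamma$ are free. For $s,t\notin\Gamma$ the coefficient of $uv$ at $w_{s,t}$ is $u_sv_t+u_tv_s$ if $s\ne t$, and $u_sv_s$ if $s=t$. These are the coefficients of the product of the two nonzero linear forms $\sum_{s\notin\Gamma}u_s\xi_s$ and $\sum_{s\notin\Gamma}v_s\xi_s$ in a polynomial ring. That ring is a domain, so some coefficient is nonzero, a contradiction.

If $u^1=v^1=0$, then $u,v\in A$, contradicting that $A$ is a domain. By commutativity there remains the case $u\in A$, $v^1\ne0$. If some $t\in\operatorname{supp}v$ lies outside $\Gamma\cup X$, take $s\in\operatorname{supp}u\subset\Gamma$. The pair $\{s,t\}$ is free, and the coefficient of $uv$ at $w_{s,t}$ is $u_sv_t\neq0$ (the other possible term $u_tv_s$ vanishes as $u\in A$), a contradiction. So $v^1\in\operatorname{span}X$. Let $x=x_{p,b}\in\operatorname{supp}v$ and $\gamma=\gamma(p)$. By \eqref{eq:ux} the coefficient of $uv$ at $w_{s,x}$, $s\in\Gamma\setminus\{\gamma\}$, is $v_x\varepsilon_p(u_s-u_\gamma p_s)$. It vanishes, so $u=u_\gamma p$. Hence $p$ is the representative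 of the line $\mathbb Cu$ and is the same for all $x\in X\cap\operatorname{supp}v$, and $u=\zeta p$ with $\zeta\ne0$. Therefore
\[
0=uv=\zeta\Big(pv^0+\sum_{b\in B_p}v_{x_{p,b}}b\Big),
\]
so $\sum_bv_{x_{p,b}}b\in pA$. By the choice of $B_p$ all $v_{x_{p,b}}$ vanish, i.e.\ $v^1=0$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:A}]
Let $A_0$ be the polynomial algebra in $\delta$ variables with its basis of monomials. It is good and has dimension $\delta$. Iterating Lemma~\ref{lem:free} gives good algebras $A_0\subset A_1\subset\cdots$, all of dimension $\delta$ because $\delta\ge\mathfrak c$. Let $A=\bigcup_nA_n$. The norms are compatible, so $A$ is a commutative normed algebra of dimension $\delta$. It is a domain, so all $L_a=R_a$ with $a\ne0$ are injective. If $0\ne a\in A$ and $b\in A$, then $a,b\in A_n$ for some $n$, so $b\in aA_{n+1}$. Hence all $L_a=R_a$ $(a\ne0)$ are bijective.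
\end{proof}

As its dimension is infinite, $A$ is not isomorphic to $\mathbb C$, and the question of \cite{NANA} is answered in the negative.

\section{What a unit changes}\label{sec:unit}

The algebra $A$ just constructed has no unit. Indeed, if $e$ were a unit of $A$ and $1$ is the unit of $A_0$, then $(e-1)1=0$, so $e=1$. But let $x=x_{p,b}\in A_1$ with $p$ a multiple of a variable (there is such a $b$, since $A_0/pA_0\ne0$). Then $1\cdot x=\varepsilon_pw_{1,x}\ne x$.

In the presence of a unit, free division is impossible for some divisors. In a normed algebra with unit $1$, $\|1\|=1$, let $p=\pi+\nu$ with $\pi\in\mathbb C$ (we write $\pi$ for $\pi1$) and $|\pi|>\|\nu\|$. If $px=b$, then $x=\pi^{-1}(b-\nu x)$, and iterating,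
\[
x=\sum_{j=0}^{J-1}(-1)^j\pi^{-j-1}L_\nu^jb+(-1)^J\pi^{-J}L_\nu^Jx,
\]
where the last term tends to $0$. So $x$ is the sum of an infinite series that is determined by $p$ and $b$. If $p$ and $b$ lie in a unital subalgebra, then $x$ lies in its closure, and so $x$ cannot be adjoined as a new basis vector as in Section~\ref{sec:comm}. A unital normed division algebra of dimension greater than $1$ must contain the sums of many convergent series, and yet it cannot be complete.

We reconcile these demands by a division of labor according to the ratio of $|\alpha|$ to $\|n\|$ for $0\ne a=\alpha+n$ with $\alpha\in\mathbb C$.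
\begin{itemize}
\item If $|\alpha|\ge r\|n\|$ for a certain threshold $r<1$, then division by $a$ will be possible already. The algebra will be a directed union of \emph{complete} subalgebras, and lower bounds for $\|av\|$ and $\|va\|$ let us pass from the Neumann series, which covers $|\alpha|>\|n\|$, down to $|\alpha|\ge r\|n\|$.
\item If $|\alpha|<r\|n\|$, we adjoin solutions of $ax=b$ freely, as in Section~\ref{sec:comm}.
\end{itemize}

The second item already shows how the constants must move. Suppose $p=\pi+s$ with $s$ a basis element and $|\pi|<r$. Since $1\cdot x=x$ is now prescribed, $px=b$ forces $sx=b-\pi x$, which has norm $|\pi|+\|b\|$ if $x$ is a new basis vector, and $|\pi|$ can be arbitrarily close to $r$. We keep track of a constant $k$ with $\|nm\|\le k\|n\|\|m\|$ for elements without scalar part (up to a small scalar part of $nm$). The new constant $k'$ then cannot be less than $r$, and we take $k'>r$ to leave room for $b$. On the other hand, lower bounds for $\|(\lambda+n)v\|$ can be expected for $|\lambda|\ge r'\|n\|$ if $r'>k'$. So both constants increase at each step,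
\[
k<r<k'<r'<k''<\cdots,
\]
and we only have to keep them below a bound less than $1$; we take $\tfrac12$.

\section{Admissible algebras}

For a set $\Gamma$ let $\ell_1(\Gamma)$ be the Banach space of families $n=(n_s)_{s\in\Gamma}$ with $\|n\|=\sum|n_s|<\infty$, written $n=\sum n_ss$. For $S\subset\Gamma$ we regard $\ell_1(S)$ as a subspace of $\ell_1(\Gamma)$, and $n|_S$ denotes the restriction of $n$ to $S$.

\begin{definition}\label{def:adm}
Let $\frac14\le k<r<\frac12$. An \emph{admissible algebra with constants $(k,r)$} is given by a set $\Gamma$, an upward directed family $\mathfrak F$ of subsets of $\Gamma$ with union $\Gamma$, and bilinear maps $\circ\colon\ell_1(\Gamma)^2\to\ell_1(\Gamma)$ and $\theta\colon\ell_1(\Gamma)^2\to\mathbb C$ with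
\begin{equation}\label{eq:k}
\|n\circ m\|\le k\|n\|\|m\|,\qquad|\theta(n,m)|\le\tfrac1{16}\|n\|\|m\|.
\end{equation}
The space $\widehat A=\mathbb C1\oplus\ell_1(\Gamma)$ carries the norm $\|\alpha+n\|=|\alpha|+\|n\|$ and the product
\[
(\alpha+n)(\beta+m)=\big(\alpha\beta+\theta(n,m)\big)+\big(\alpha m+\beta n+n\circ m\big),
\]
and each $A_S=\mathbb C1\oplus\ell_1(S)$, $S\in\mathfrak F$, is required to be a subalgebra. The algebra in question is $A=\bigcup_{S\in\mathfrak F}A_S=\mathbb C1\oplus N$, where $N=\bigcup_{S\in\mathfrak F}\ell_1(S)$. We require two properties: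
\begin{itemize}
\item[\textup{(D)}] $A$ is a domain.
\item[\textup{(B$_r$)}] There is $\tau>0$ such that $\|uv\|\ge\tau|\lambda|\|v\|$ and $\|vu\|\ge\tau|\lambda|\|v\|$ for all $v\in A$ and all $u=\lambda+n\in A$ ($\lambda\in\mathbb C$, $n\in N$) with $|\lambda|\ge r\|n\|$.
\end{itemize}
\end{definition}

The product on $\widehat A$ is unital, and it is submultiplicative because $k+\frac1{16}<1$. The bounds $\frac14\le k$ and $\frac1{16}=(\frac14)^2$ will be played against each other in the proof that zero divisors do not appear. The opposite algebra of an admissible algebra is admissible with the same constants.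

\begin{lemma}\label{lem:neumann}
Let $A$ be admissible with constants $(k,r)$ and let $0\ne a=\alpha+n\in A$ with $|\alpha|\ge r\|n\|$. Then $aA=A=Aa$.
\end{lemma}

\begin{proof}
If $n=0$, then $\alpha\ne0$ and the claim is trivial. Let $n\ne0$, let $b\in A$, and choose $S\in\mathfrak F$ with $n,b\in A_S$. On the Banach space $A_S$ consider $L_{\lambda+n}=\lambda+L_n$ for $\lambda$ in the connected region $D=\{|\lambda|\ge r\|n\|\}$. The set $G$ of $\lambda\in D$ for which $L_{\lambda+n}$ is invertible is relatively open, and it contains all $\lambda$ with $|\lambda|>\|n\|$ by the Neumann series. By (B$_r$), $\|L_{\lambda+n}v\|\ge\tau r\|n\|\|v\|$ on $D$, so the inverses are bounded by $M=1/(\tau r\|n\|)$ on $G$. Therefore $G$ contains every point of $D$ at distance less than $1/M$ from $G$, and $G$ is relatively closed. Hence $G=D\ni\alpha$ and $b\in aA_S$. The same argument with $R$ gives $b\in A_Sa$.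
\end{proof}

The next lemma transports lower bounds from an algebra to an extension by an ideal, and then to a small perturbation of the product.

\begin{lemma}\label{lem:lower}
Let $r>0$ and let $A=\mathbb C1\oplus N$ be a unital normed algebra with norm $|\alpha|+\|n\|$ that satisfies the condition \textup{(B$_r$)} of Definition~\ref{def:adm} with some constant $\tau>0$. Let $E=A\oplus J$ be an algebra with the same unit, containing $A$ as a subalgebra and $J$ as a two-sided ideal, with norm $\|v_0+z\|=\|v_0\|+\|z\|$ for $v_0\in A$, $z\in J$. Put $N_E=N\oplus J$, and suppose that for some $k_E\in[0,1]$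
\[
\|nz\|,\ \|zn\|\le k_E\|n\|\|z\|\qquad(n\in N_E,\ z\in J).
\]
Let $\rho>k_E$ and $\rho\ge r$.
\begin{enumerate}
\item[(a)] There is $\tau_E>0$ with $\|uv\|,\|vu\|\ge\tau_E|\lambda|\|v\|$ for all $v\in E$ and all $u=\lambda+n$, $n\in N_E$, with $|\lambda|\ge\rho\|n\|$.
\item[(b)] If $*$ is another bilinear product on $E$ with unit $1$ and $\|n*m-nm\|\le\eta\|n\|\|m\|$ for all $n,m\in N_E$, then $\|u*v\|,\|v*u\|\ge(\tau_E-\eta/\rho)|\lambda|\|v\|$ for the same $u,v$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write $n=c+y$ with $c\in N$, $y\in J$, let $u_0=\lambda+c$, and let $v=v_0+z$ with $v_0\in A$, $z\in J$. Then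
\[
uv=u_0v_0+[\lambda z+nz+yv_0],
\]
with the bracket in $J$. As $|\lambda|\ge\rho\|n\|\ge r\|c\|$, (B$_r$) gives $\|u_0v_0\|\ge\tau|\lambda|\|v_0\|$. With $v_0=\beta+d$, $d\in N$, we have $\|yv_0\|\le|\beta|\|y\|+k_E\|y\|\|d\|\le\|y\|\|v_0\|\le|\lambda|\|v_0\|/\rho$. Also $\|\lambda z+nz\|\ge|\lambda|\sigma\|z\|$ with $\sigma=1-k_E/\rho>0$. So the bracket has norm at least $|\lambda|(\sigma\|z\|-\|v_0\|/\rho)$. Counting only the fraction $t=\min(1,\tau\rho/2)$ of the norm of the bracket, we get
\[
\|uv\|\ge|\lambda|\Big(\tau\|v_0\|+t\big(\sigma\|z\|-\|v_0\|/\rho\big)\Big)\ge|\lambda|\Big(\frac\tau2\|v_0\|+t\sigma\|z\|\Big).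
\]
So $\tau_E=\min(\tau/2,t\sigma)$ works for $uv$. For $vu=v_0u_0+[\lambda z+zn+v_0y]$ the same estimates hold.

(b) For $v=\mu+m$ with $m\in N_E$ we have $u*v-uv=n*m-nm$, of norm at most $\eta\|n\|\|v\|\le(\eta/\rho)|\lambda|\|v\|$. The same bound holds for $v*u-vu$.
\end{proof}

\section{Adjoining quotients to an admissible algebra}

\begin{proposition}\label{prop:ext}
Let $A$ be admissible with constants $(k,r)$ and let $r<k'<r'<\frac12$. There is an algebra $A'$, admissible with constants $(k',r')$, that contains $A$ isometrically as a unital subalgebra, such that $A\subset aA'$ for every $0\ne a\in A$.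
\end{proposition}

The proof occupies this section. Fix an auxiliary number $h$ with $r<h<k'$.

\subsection*{Construction}

By Lemma~\ref{lem:neumann} only elements $a=\alpha+n\in A$ with $|\alpha|<r\|n\|$ need attention. Let $P$ contain exactly one element $p=\pi+\nu$ with $\|\nu\|=1$, $|\pi|<r$, of each line $\mathbb Ca$ spanned by such an $a$. For $p\in P$ let $\widehat B_p\subset A$ be a set of elements of norm $1$ whose classes form a basis of $A/pA$. Put
\[
\varepsilon=\frac{k'-r}4,\qquad 0<\eta\le\min\Big\{\frac{k'-r}2,\ \frac1{16}\Big\};
\]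
two more upper bounds on $\eta$ will be imposed later. Let $X$ be the set of new symbols $x=x_{p,\hat b}$ with $p\in P$, $\hat b\in\widehat B_p$. For such an $x$ write $p_x=\pi_x+\nu_x=p$ and $b_x=\eta\hat b$. We shall arrange that $p_xx=b_x$.

In Section~\ref{sec:comm} the component of $u$ along $p$ was measured by the coordinate $u_\gamma$. The corresponding functional $c\mapsto c_\gamma/(\nu_x)_\gamma$ may have large norm. Here this is not allowed, because the component gets multiplied by $\pi_xx$, which cannot be made small. So we measure it by a functional of norm $1$ that equals $1$ on $\nu_x$, namely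
\[
f_x(c)=\sum_{s\in\operatorname{supp}\nu_x}c_s\,\frac{\overline{(\nu_x)_s}}{|(\nu_x)_s|}\qquad(c\in\ell_1(\Gamma)).
\]

Let $\Gamma'=\Gamma\sqcup X\sqcup W$, where $W$ consists of pairwise distinct symbols $w_{s,t}$, one for each $(s,t)\in\Gamma'\times\Gamma'$ not in $\Gamma\times\Gamma$ (defined recursively). Every element of $\Gamma'$ is a word in \emph{letters} from $\Gamma\cup X$. Its \emph{size} is the number of its letters counted with multiplicity, so letters have size $1$ and the size of $w_{s,t}$ is the sum of the sizes of $s$ and $t$. By induction on the size, every element of $W$ has a letter in $X$. Let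
\[
\Phi=\Gamma'^2\setminus\big((\Gamma\times\Gamma)\cup(\Gamma\times X)\big)
\]
be the set of \emph{free pairs}. For $c\in\ell_1(\Gamma)$ and $x\in X$ put
\begin{equation}\label{eq:cx}
c\cdot x=f_x(c)\,(b_x-\pi_xx)+\varepsilon\sum_{s\in\Gamma}\big(c_s-f_x(c)(\nu_x)_s\big)\,w_{s,x}.
\end{equation}
For $n,m\in\ell_1(\Gamma')$ with restrictions $c=n|_\Gamma$, $d=m|_\Gamma$ put
\begin{equation}\label{eq:nm}
nm=cd+\sum_{x\in X}m_x\,(c\cdot x)+k'\!\!\sum_{(s,t)\in\Phi}n_sm_t\,w_{s,t},
\end{equation}
with $cd$ computed in $\widehat A$. Let $\theta'(n,m)$ and $n\circ m$ be the scalar part and the $\ell_1(\Gamma')$-part of $nm$. Free products receive the full weight $k'$; this matters in Step~2 below.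

\emph{Bounds.} The $\ell_1$-part of $c\cdot x$ has norm at most $(\eta+r+2\varepsilon)\|c\|\le k'\|c\|$, and its scalar part has modulus at most $\eta\|c\|\le\frac1{16}\|c\|$. Since $\Gamma\times\Gamma$, $\Gamma\times X$ and $\Phi$ partition $\Gamma'^2$, and by \eqref{eq:k},
\begin{equation}\label{eq:bounds}
\|n\circ m\|\le k'\|n\|\|m\|,\qquad|\theta'(n,m)|\le\tfrac1{16}\|c\|\big(\|d\|+\|m|_X\|\big).
\end{equation}

\emph{The directed family.} For $S\in\mathfrak F$ and a finite set $X_0\subset X$ such that $p_x,b_x\in A_S$ for all $x\in X_0$, let $S'$ be the set of all elements of $\Gamma'$ with all letters in $S\cup X_0$. Let $\mathfrak F'$ consist of all sets $S'$ obtained in this way. The family $\mathfrak F'$ is directed: given $(S_1,X_1)$ and $(S_2,X_2)$, take $S\in\mathfrak F$ containing $S_1\cup S_2$, and $X_0=X_1\cup X_2$. Its union is $\Gamma'$: a word has finitely many letters, and because $\mathfrak F$ is directed with union $\Gamma$ and $A=\bigcup A_S$, some $S\in\mathfrak F$ contains its letters from $\Gamma$ and satisfies $p_x,b_x\in A_S$ for its letters $x\in X$. Clearly $S'\cap(\Gamma\cup X)=S\cup X_0$.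

Each $A_{S'}=\mathbb C1\oplus\ell_1(S')$ is a subalgebra of $\mathbb C1\oplus\ell_1(\Gamma')$. Indeed, products of elements of $\ell_1(S)$ lie in $A_S$. For $c\in\ell_1(S)$ and $x\in X_0$, $c\cdot x$ lies in $A_{S'}$ because $b_x\in A_S$ and $c,\nu_x\in\ell_1(S)$. The products of free pairs from $S'$ are multiples of words with letters in $S\cup X_0$. Thus $A'=\bigcup_{S'\in\mathfrak F'}A_{S'}=\mathbb C1\oplus N'$ is a unital algebra. It contains $A$ isometrically as a subalgebra, because $S'=S$ if $X_0=\emptyset$. Every $v\in A'$ has the form
\begin{equation}\label{eq:form}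
v=v_0+\sum_{x\in X_0}m_xx+(\text{part supported in }W),\qquad v_0\in A,\ X_0\subset X\text{ finite}.
\end{equation}

\subsection*{Division}

By \eqref{eq:cx} with $c=\nu_x$ we have $\nu_x\cdot x=b_x-\pi_xx$, so $p_xx=b_x$. Let $0\ne a=\alpha+n\in A$. If $|\alpha|\ge r\|n\|$, then $A=aA$ by Lemma~\ref{lem:neumann}. Otherwise $a=\zeta p$ with $p\in P$, $\zeta\in\mathbb C$. Every $b\in A$ can be written $b=pv_0+\sum_jt_jb_{x_j}$ with $v_0\in A$ and $p_{x_j}=p$ (a finite sum), and so $b=p(v_0+\sum_jt_jx_j)\in aA'$.

\subsection*{Lower bounds, and the choice of $\eta$}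

The terms $b_x$ spoil the ideal structure, so we first remove them. Let $A'^0$ be the space $A'$ with the product obtained from \eqref{eq:cx}, \eqref{eq:nm} by replacing every $b_x$ by $0$. Neither the space nor this product depends on $\eta$, because $b_x\in A_S$ if and only if $\hat b\in A_S$. For $n,m\in N'$, with $c=n|_\Gamma$, the products of $n$ and $m$ in $A'$ and in $A'^0$ differ by
\begin{equation}\label{eq:diff}
\sum_{x\in X}m_xf_x(c)\,b_x,\qquad\text{which has norm at most }\eta\|n\|\|m\|.
\end{equation}

\emph{Property \textup{(B$_{r'}$)} for $A'$.} Let $J\subset N'$ be the space of elements supported in $X\cup W$. Then $A'^0=A\oplus J$, $A$ is a subalgebra, $J$ is a two-sided ideal, and $\|nz\|,\|zn\|\le k'\|n\|\|z\|$ for $n\in N'$, $z\in J$, by the estimates that gave \eqref{eq:bounds}. Lemma~\ref{lem:lower}(a) with $k_E=k'$ and $\rho=r'$ yields a constant $\tau_1>0$ independent of $\eta$. We require $\eta\le r'\tau_1/2$. By \eqref{eq:diff} and Lemma~\ref{lem:lower}(b), $A'$ satisfies (B$_{r'}$) with constant $\tau_1/2$.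

\emph{A quotient with better bounds.} To exclude zero divisors we need information about elements $\lambda+n$ with $|\lambda|$ slightly below $k'\|n\|$, where the bound just proved says nothing. Such information is available modulo $W$. Let $J_W\subset N'$ be the space of elements supported in $W$. All pairs $(s,t)$ with $s\in W$ or $t\in W$ are free, so $J_W$ is an ideal of both $A'$ and $A'^0$. The quotients are identified with $A\oplus\operatorname{span}X$ with the sum of the norms. In $A'^0/J_W$ we have, for $c\in N$ and $x,x'\in X$,
\[
c\cdot x=-f_x(c)\pi_xx,\qquad xc=0,\qquad xx'=0,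
\]
so $\operatorname{span}X$ is an ideal and Lemma~\ref{lem:lower}(a) applies with $k_E=r$, because $|\pi_x|<r$, and $\rho=h>r$. It gives $\tau_2>0$ independent of $\eta$. We require also $\eta\le h\tau_2/2$. By \eqref{eq:diff} and Lemma~\ref{lem:lower}(b) the lower bounds hold in $A'/J_W$ with constant $\tau_2/2$ for $|\lambda|\geq h\|n\|$. Since the quotient map $A'\to A'/J_W$ preserves $\lambda$ and does not increase $\|n\|$, we conclude:
\begin{equation}\label{eq:JW}
\begin{split}
&\text{if }u=\lambda+n\in A',\ \lambda\ne0,\ |\lambda|\ge h\|n\|,\text{ and }v\in A'\\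
&\text{satisfies }uv=0\text{ or }vu=0,\text{ then }v\in J_W.
\end{split}
\end{equation}
From now on $\eta$ is fixed.

\subsection*{$A'$ is a domain}

Suppose $uv=0$ with $u=\lambda+n\ne0$, $v=\mu+m\ne0$ in $A'$. In Section~\ref{sec:comm} the free pairs could be handled directly. Now the unit interferes: the coefficient of $uv$ at $w=w_{s,t}$, $(s,t)\in\Phi$, is
\begin{equation}\label{eq:coef}
\lambda m_w+\mu n_w+k'n_sm_t ,
\end{equation}
and the first two terms may cancel the third. Step~1 shows that $\lambda$ and $\mu$ are small, Step~2 that then the free products are too heavy to be canceled, and Step~3 concludes as in Section~\ref{sec:comm}.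

\emph{Step 1: $|\lambda|<h\|n\|$ and $|\mu|<h\|m\|$.} Suppose $|\lambda|\ge h\|n\|$. Then $\lambda\ne0$ because $u\neq0$. By \eqref{eq:JW}, $v=m\in J_W$, and
\[
0=uv=\lambda m+k'\sum_{s\in\Gamma',\,t\in W}n_sm_tw_{s,t}.
\]
Let $w=w_{s,t}\in\operatorname{supp}m$ be of least size. The coefficient at $w$ is $\lambda m_w$, plus $k'n_sm_t$ if $t\in W$. In the latter case $m_t=0$, because $t$ has smaller size than $w$. So $\lambda m_w=0$, a contradiction.

Suppose $|\mu|\ge h\|m\|$. Then $\mu\ne0$, \eqref{eq:JW} with the roles of $u$ and $v$ exchanged gives $u=n\in J_W$, and $0=\mu n+k'\sum_{s\in W,\,t\in\Gamma'}n_sm_tw_{s,t}$. If $w=w_{s,t}\in\operatorname{supp}n$ has least size, then $n_s=0$ in case $s\in W$, so $\mu n_w=0$, again a contradiction.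

In particular $n,m\ne0$. Scale $u$ and $v$ so that $\|n\|=\|m\|=1$. Then $|\lambda|,|\mu|<h<k'$.

\emph{Step 2: $n$ is supported in $\Gamma$ and $m$ in $\Gamma\cup X$.} Let $c=n|_\Gamma$, $d=m|_\Gamma$, let $y=1-\|c\|$ be the mass of $n$ off $\Gamma$, and let $z=\|m|_W\|$, so $\|d\|+\|m|_X\|=1-z$. We must show $y=z=0$. The expression \eqref{eq:coef} vanishes for all $(s,t)\in\Phi$. Summing moduli, and using
\[
\sum_{(s,t)\in\Phi}|n_s||m_t|=1-(1-y)(1-z)=y+z-yz
\]
and $\|n|_W\|\le y$, we obtain
\[
k'(y+z-yz)\le|\lambda|z+|\mu|y .
\]
This can be rearranged in two ways: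
\begin{align}
y\big(k'(1-z)-|\mu|\big)+(k'-|\lambda|)z&\le0,\label{eq:f1}\\
z\big(k'(1-y)-|\lambda|\big)+(k'-|\mu|)y&\le0.\label{eq:f2}
\end{align}
If $k'(1-z)\ge|\mu|$, both terms of \eqref{eq:f1} are nonnegative. So $z=0$ because $|\lambda|<k'$, and then $y(k'-|\mu|)\le0$ gives $y=0$. If $k'(1-y)\ge|\lambda|$, \eqref{eq:f2} gives $y=0$ and then $z=0$ in the same way.

There remains the case $k'(1-z)<|\mu|$ and $k'(1-y)<|\lambda|$. Here $\lambda\mu\ne0$, and we show that the parts of $n$ and $m$ that contribute to $\theta'(n,m)$ are too small to cancel $\lambda\mu$. The scalar part $\lambda\mu+\theta'(n,m)$ of $uv$ vanishes, and $\|c\|=1-y$, so \eqref{eq:bounds} gives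
\[
|\lambda\mu|=|\theta'(n,m)|\le\tfrac1{16}(1-y)(1-z)<\frac{|\lambda\mu|}{16k'^2}<|\lambda\mu|,
\]
because $k'>\frac14$. This is a contradiction, so $y=z=0$.

\emph{Step 3: conclusion.} By Step~2 and \eqref{eq:form}, $u=\lambda+c\in A$ with $\|c\|=1$, and $v=v_0+\sum_xm_xx$ is a finite sum with $v_0\in A$. Suppose $m_x\ne0$. By \eqref{eq:cx}, the coefficient of $uv$ at $w_{s,x}$, $s\in\Gamma$, is $\varepsilon m_x\big(c_s-f_x(c)(\nu_x)_s\big)$. It vanishes for all $s$, so $c=f_x(c)\nu_x$ and, as $c\ne0$, $f_x(c)\ne0$. The coefficient at $x$ is $\lambda m_x-f_x(c)\pi_xm_x$, so $\lambda=f_x(c)\pi_x$. Together, $u=f_x(c)p_x$. Since $P$ contains at most one element of each line, all $x$ with $m_x\ne0$ have the same $p_x=p$, and $u=\zeta p$ with $\zeta\ne0$. Therefore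
\[
0=uv=\zeta\Big(pv_0+\sum_xm_xb_x\Big),
\]
so $\sum_xm_xb_x\in pA$, and by the choice of $\widehat B_p$ all $m_x$ vanish, a contradiction. So no $m_x$ is nonzero, and $u,v$ are nonzero elements of $A$ with $uv=0$, contradicting (D) for $A$.

Thus $A'$ is a domain. With \eqref{eq:bounds} and (B$_{r'}$), it is admissible with constants $(k',r')$, and Proposition~\ref{prop:ext} is proved.

\section{The unital example}

\begin{proof}[Proof of Theorem \ref{thm:C}]
Fix numbers $\frac14=k_0<r_0<k_1<r_1<k_2<\cdots<\frac12$.

\emph{The initial algebra.} Let $\Gamma_0$ be the free magma on one generator, that is, the set of all nonassociative words in one letter. Each word of length greater than $1$ is in a unique way a product of two words. Let $\mathfrak F_0=\{\Gamma_0\}$, $\theta=0$, and let $\circ$ be the bounded bilinear map with $s\circ t=\frac14st$ for $s,t\in\Gamma_0$. Put $A_0=\mathbb C1\oplus\ell_1(\Gamma_0)$. Lemma~\ref{lem:lower}(a), applied to $A=\mathbb C1$, $N=0$ (where (B$_{r_0}$) holds with $\tau=1$), $J=\ell_1(\Gamma_0)$, $k_E=\frac14$ and $\rho=r_0$, shows that $A_0$ satisfies (B$_{r_0}$).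

To see that $A_0$ is a domain, let $(\lambda+n)(\mu+m)=0$ with both factors nonzero. The scalar part gives $\lambda\mu=0$. Suppose $\lambda=0$. Then $n\ne0$ and $\mu n+n\circ m=0$. If $\mu\ne0$, look at a word of least length in $\operatorname{supp}n$. All words in $\operatorname{supp}(n\circ m)$ are longer, a contradiction. If $\mu=0$, then $m\ne0$, and $n_sm_t=0$ for all $s,t$ because distinct pairs have distinct products, a contradiction. If instead $\mu=0$, then $m\ne0$ and $\lambda m+n\circ m=0$. For $\lambda\ne0$ a word of least length in $\operatorname{supp}m$ gives a contradiction, and for $\lambda=0$ we are in the case just treated. So $A_0$ is admissible with constants $(k_0,r_0)$.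

\emph{Iteration.} Given $A_j$, apply Proposition~\ref{prop:ext} to $A_j$ if $j$ is even. If $j$ is odd, apply it to the opposite algebra of $A_j$ and pass to the opposite algebra of the result. We obtain isometric unital inclusions $A_0\subset A_1\subset\cdots$ with $A_j$ admissible with constants $(k_j,r_j)$, such that for $0\ne a\in A_j$
\[
A_j\subset aA_{j+1}\quad(j\text{ even}),\qquad A_j\subset A_{j+1}a\quad(j\text{ odd}).
\]
Let $A=\bigcup_jA_j$. This is a normed algebra with unit $1$, $\|1\|=1$, and it is a domain, so all $L_a,R_a$ with $a\ne0$ are injective. If $0\ne a\in A$ and $b\in A$, then $a,b\in A_j$ for all large $j$, even and odd, so $b\in aA\cap Aa$. Hence $A$ is a division algebra.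

\emph{Dimension.} Let $\Gamma_j$ be the set underlying $A_j$. If $|\Gamma_j|\le\mathfrak c$, then $|A_j|\le\mathfrak c^{\aleph_0}=\mathfrak c$, because every element of $\ell_1(\Gamma_j)$ has countable support. Hence the set $X$ of the construction, which is indexed by pairs of elements of $A_j$, has $|X|\le\mathfrak c$, and so $|\Gamma_{j+1}|\le\mathfrak c$. By induction $|A|\le\mathfrak c$ and $\dim A\le\mathfrak c$. As $\dim A>1$, Theorem~\ref{thm:B}(i) gives $\dim A=\mathfrak c$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{NANA}
\emph{Non-Associative Normed Algebras}, \url{http://ndl.ethernet.edu.et/bitstream/123456789/32999/1/4.pdf.pdf}.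
\end{thebibliography}

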